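\title{A spike solution of the Gierer--Meinhardt system in three space dimensions}

\begin{abstract}
We prove that the steady-state Gierer--Meinhardt system on all of $\mathbb{R}^3$ has, for every small $\varepsilon>0$, a positive radial solution that concentrates at one point, and that these solutions can be chosen to converge, after rescaling, to a single solution of the fully coupled core problem. Existence comes from Schauder's fixed point theorem applied to a truncated problem. A monotone energy shows that the truncation is inactive, and a Lyapunov--Schmidt reduction combined with the analytic curve selection lemma produces a family with one limit. No nondegeneracy of the core solution is needed. We also describe the shape of every positive radial solution of the core problem and show that those with decaying inhibitor form a compact set.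
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The problem}

We consider the steady-state Gierer--Meinhardt system on all of $\mathbb{R}^3$,
\begin{equation}\label{eq:GM}
0=\varepsilon^{2}\Delta A-A+\frac{A^{2}}{H},\qquad 0=\Delta H-H+A^{2},\qquad x\in\mathbb{R}^3,
\end{equation}
where $\varepsilon>0$ is small. We call $A$ the activator and $H$ the inhibitor. The linear part of the first equation has length scale $\varepsilon$ and that of the second has length scale $1$, and a spike is a solution in which $A$ is concentrated in a region of diameter of order $\varepsilon$.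

As described in \cite{spots}, in one and two space dimensions spike solutions exist and the two scales separate. The inhibitor is essentially a constant $H_0$ on the inner scale, and $A\approx H_0\,w(x/\varepsilon)$, where $w$ is the unique positive, radial, decaying solution of the scalar ground state equation $\Delta w-w+w^2=0$; in one dimension $w(y)=\frac32\operatorname{sech}^2(y/2)$. To see where the dimension enters, let $\Gamma$ be the decaying fundamental solution of $1-\Delta$ in $\mathbb{R}^n$, so that $H=\Gamma*A^2$. If $A(x)=H_0W(x/\varepsilon)$ for a localized profile $W$, then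
\[
H(\varepsilon y)=H_0^2\,\varepsilon^n\int_{\mathbb{R}^n}\Gamma\big(\varepsilon(y-y')\big)W(y')^2\,dy' .
\]
For $n=1$ we have $\Gamma(\varepsilon z)=\frac12e^{-\varepsilon|z|}\to\frac12$, and for $n=2$ the leading term of $\Gamma(\varepsilon z)$ is $\frac1{2\pi}\ln\frac1\varepsilon$. In both cases the leading term does not depend on $z$, so $H$ is constant across the spike. For $n=3$ we have $\Gamma(\varepsilon z)=\varepsilon^{-1}e^{-\varepsilon|z|}/(4\pi|z|)$, hence $H(\varepsilon y)\approx H_0^2\varepsilon^2\big(\frac1{4\pi|\cdot|}*W^2\big)(y)$. This varies at leading order on the inner scale, and it has the size $H_0$ only if $H_0$ is of order $\varepsilon^{-2}$. So in $\mathbb{R}^3$ both $A$ and $H$ are of order $\varepsilon^{-2}$, and in the variable $y=x/\varepsilon$ the system reduces at leading order not to a scalar equation but to the coupled \emph{core problem}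
\begin{equation}\label{eq:core}
0=\Delta U-U+\frac{U^2}{V},\qquad 0=\Delta V+U^2,\qquad y\in\mathbb{R}^3 .
\end{equation}

\begin{definition}\label{def:spike}
A \emph{spike solution} in $\mathbb{R}^3$ is a family $(A_\varepsilon,H_\varepsilon)_{0<\varepsilon<\varepsilon_0}$, for some $\varepsilon_0>0$, with the following properties.
\begin{itemize}
\item[(i)] Each $(A_\varepsilon,H_\varepsilon)$ is a smooth positive solution of \eqref{eq:GM}, and $A_\varepsilon(x),H_\varepsilon(x)\to0$ as $|x|\to\infty$.
\item[(ii)] After a translation that places the point of concentration at the origin, $\varepsilon^2A_\varepsilon(\varepsilon y)\to U(y)$ and $\varepsilon^2H_\varepsilon(\varepsilon y)\to V(y)$ locally uniformly in $y\in\mathbb{R}^3$ as $\varepsilon\to0$, where $(U,V)$ is a positive solution of \eqref{eq:core} with $U\not\equiv0$ and $U(y)\to0$ as $|y|\to\infty$. We call $(U,V)$ the \emph{core profile}.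
\item[(iii)] For every $\delta>0$, $\sup_{|x|\ge\delta}\varepsilon^2A_\varepsilon(x)\to0$ as $\varepsilon\to0$.
\end{itemize}
\end{definition}

The question, posed as open in \cite{spots}, is whether a spike solution exists in all of $\mathbb{R}^3$. Condition (iii) says that there is no activator of the size of the spike at a fixed distance from the origin. Condition (ii) asks for a solution of the core problem, and it asks that the whole family, not only a sequence $\varepsilon_n\to0$, converge to it.

Formal matching suggests a positive answer as soon as \eqref{eq:core} has a solution with $V=\frac1{4\pi|\cdot|}*U^2$. Then $V(y)\approx S/|y|$ for large $|y|$, with $S=\frac1{4\pi}\int U^2$. On the outer scale $A^2=\varepsilon^{-4}U(x/\varepsilon)^2$ acts as a point source of mass $4\pi S/\varepsilon$ and produces $H\approx\varepsilon^{-1}Se^{-|x|}/|x|$, so that $\varepsilon^2H(\varepsilon y)\approx S/|y|$, in agreement with the inner expansion. Two things are missing from this picture: a solution of the core problem, and a way to continue it to $\varepsilon>0$.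 The implicit function theorem would give the second if the linearization at the core solution were invertible, but our construction of the core solution gives no information on its linearization.

\subsection{Results}

We identify radial functions on $\mathbb{R}^3$ with functions of $r=|y|$ and use the Banach space
\[
X=\Big\{U\in C([0,\infty)):\ \|U\|_X=\sup_{r\ge0}e^{r/2}|U(r)|<\infty\Big\}.
\]

\begin{theorem}\label{thm:main}
There are $\varepsilon_0>0$ and a family $(A_\varepsilon,H_\varepsilon)_{0<\varepsilon<\varepsilon_0}$ of radial functions that is a spike solution in $\mathbb{R}^3$. Its core profile $(U_0,V_0)$ is radial, smooth and positive, $U_0$ decays exponentially, and $V_0=\frac1{4\pi|\cdot|}*U_0^2\to0$ at infinity. The family can be chosen with the following additional properties.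
\begin{itemize}
\item[(a)] For some integer $N\ge1$, $\varepsilon^2A_\varepsilon(\varepsilon\,\cdot)$ is a real-analytic $X$-valued function of $\varepsilon^{1/N}$ near $0$.
\item[(b)] Uniformly in $x\in\mathbb{R}^3$, as $\varepsilon\to0$,
\[
A_\varepsilon(x)=\varepsilon^{-2}\big[U_0(x/\varepsilon)+o(1)\,e^{-|x|/(2\varepsilon)}\big],\qquad H_\varepsilon(x)=\varepsilon^{-2}e^{-|x|}V_0(x/\varepsilon)\,(1+o(1)).
\]
\item[(c)] With $S=\frac1{4\pi}\int_{\mathbb{R}^3}U_0^2$, we have $\varepsilon H_\varepsilon(x)\to Se^{-|x|}/|x|$, with relative error $o(1)$ uniformly on $|x|\ge\delta$, for each $\delta>0$.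
\end{itemize}
\end{theorem}

\begin{theorem}\label{thm:core}
\begin{itemize}
\item[(a)] Let $(U,V)$ be any positive radial $C^2$ solution of \eqref{eq:core} on $\mathbb{R}^3$, with no condition at infinity. Then $r\mapsto rU(r)$ has exactly one critical point on $(0,\infty)$. It is a maximum, $U/V>\frac32$ there, and $U=O(e^{-\theta r})$ for every $\theta<1$.
\item[(b)] The set $\mathcal K$ of positive radial solutions of \eqref{eq:core} with $V\to0$ at infinity is nonempty, and $\{U:(U,V)\in\mathcal K\}$ is compact in $X$. For each of them the maximum of $rU$ lies at some $r_0<60$.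
\end{itemize}
\end{theorem}

\subsection{Outline of the proof}

For radial functions the rescaled system is a pair of ordinary differential equations for $u=rU$ and $v=rV$ (Section~\ref{sec:prelim}). The first of them has an energy that increases along core solutions. Section~\ref{sec:energy} uses it to prove Theorem~\ref{thm:core}(a) and explains, in a model computation, why it forbids a shell of activator far from the origin. The proof of Theorem~\ref{thm:main} then has three parts.

\emph{Existence for a truncated problem} (Section~\ref{sec:trunc}). A fixed point argument on the half-line needs uniform decay. We force it by capping the ratio $u/v$ at $\frac12$ outside a ball of radius $R$, and obtain solutions by Schauder's theorem, with bounds uniform in $0\le\varepsilon\le\frac18$.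

\emph{The truncation is inactive} (Sections \ref{sec:apriori} and \ref{sec:remove}). At $\varepsilon=0$ the energy shows that the maximum of $u$ lies at some $r_0<60$, whatever $R$ is, and that $u/v<\frac12$ at distance $6$ beyond it. So for $R=66$ the cap is not reached, and by compactness this persists for small $\varepsilon>0$. This also gives Theorem~\ref{thm:core}(b).

\emph{One limit} (Sections \ref{sec:select} and \ref{sec:final}). At this stage there are solutions for all small $\varepsilon$, but different sequences $\varepsilon_n\to0$ could have different limits. Near one limit $U_0$ the problem is a finite system of real-analytic equations, and the curve selection lemma turns a sequence of solutions into an analytic arc of solutions.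

\section{Radial reduction and comparison lemmas}\label{sec:prelim}

Put $A(x)=\varepsilon^{-2}U(x/\varepsilon)$ and $H(x)=\varepsilon^{-2}V(x/\varepsilon)$. Each term of the first equation in \eqref{eq:GM} acquires the factor $\varepsilon^{-2}$; in the second, $\Delta H$ and $A^2$ acquire $\varepsilon^{-4}$ and $H$ acquires $\varepsilon^{-2}$. So \eqref{eq:GM} is equivalent to
\begin{equation}\label{eq:P}
\Delta U-U+\frac{U^2}{V}=0,\qquad \Delta V-\varepsilon^2V+U^2=0,
\end{equation}
which for $\varepsilon=0$ is the core problem. For radial functions $\Delta U=(rU)''/r$, so $u=rU$ and $v=rV$ satisfy, on $(0,\infty)$,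
\begin{equation}\label{eq:ode}
-u''+u=\frac{u^2}{v},\qquad -v''+\varepsilon^2v=\frac{u^2}{r},\qquad u(0)=v(0)=0 .
\end{equation}
The ratio $q=u/v=U/V$ governs the shape of $u$: the first equation reads $u''=(1-q)u$.

\subsection{Green's functions}

For $\kappa\ge0$ let $\psi_\kappa(\rho)=\int_0^\rho\cosh(\kappa t)\,dt$, that is, $\psi_\kappa(\rho)=\sinh(\kappa\rho)/\kappa$ for $\kappa>0$ and $\psi_0(\rho)=\rho$. With $r\wedge s=\min(r,s)$ and $r\vee s=\max(r,s)$ put
\[
G_\kappa(r,s)=\psi_\kappa(r\wedge s)\,e^{-\kappa(r\vee s)},\qquad \Gamma_\kappa(y)=\frac{e^{-\kappa|y|}}{4\pi|y|}.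
\]
The function $G_\kappa(r,s)$ is jointly continuous in $(\kappa,r,s)$, and $\Gamma_\kappa$ is the fundamental solution of $\kappa^2-\Delta$ in $\mathbb{R}^3$. We use $\kappa=1$ for the activator and $\kappa=\varepsilon$ for the inhibitor.

\begin{lemma}\label{lem:green}
Let $\kappa\ge0$.
\begin{itemize}
\item[(a)] For $r\ge 0$ and $s>0$ (and $r\neq s$ in the last inequality),
\begin{equation}\label{eq:Gbounds}
(r\wedge s)e^{-\kappa(r\vee s)}\le G_\kappa\le r\wedge s,\qquad 0\le G_1\le\min(s,1),\qquad |\partial_rG_1|\le1 .
\end{equation}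
\item[(b)] Let $g$ be continuous on $(0,\infty)$ except possibly for a jump at one point, with $\int_0^\infty\min(s,1)|g|\,ds<\infty$. Then $z(r)=\int_0^\infty G_\kappa(r,s)g(s)\,ds$ is $C^1$ on $(0,\infty)$, $z'=\int_0^\infty\partial_rG_\kappa\,g\,ds$, and off the jump $z$ is $C^2$ with $-z''+\kappa^2z=g$.
\item[(c)] Let $F$ be a Borel function on $(0,\infty)$ with $|F(s)|\le Ce^{-\theta s}$ for some $\theta>0$, regarded as a radial function on $\mathbb{R}^3$. Then $(\Gamma_\kappa*F)(y)=\frac1r\int_0^\infty G_\kappa(r,s)\,sF(s)\,ds$ for $r=|y|>0$.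
\end{itemize}
\end{lemma}

\begin{proof}
(a) For $x\ge0$ we have $x\le\sinh x$ and $\sinh(x)e^{-x}=\frac12(1-e^{-2x})\le\min(x,\frac12)$. The first inequality gives $\psi_\kappa(\rho)\ge\rho$ and the lower bound for $G_\kappa$. The second, with $e^{-\kappa(r\vee s)}\le e^{-\kappa(r\wedge s)}$, gives the upper bounds. Finally $\partial_rG_1$ equals $\cosh(r)e^{-s}\le\cosh(r)e^{-r}\le1$ for $r<s$ and $-\sinh(s)e^{-r}\ge-\frac12$ for $r>s$.

(b) Write $z(r)=e^{-\kappa r}\int_0^r\psi_\kappa g\,ds+\psi_\kappa(r)\int_r^\infty e^{-\kappa s}g\,ds$. Off the jump the terms from the limits of integration cancel in $z'$, so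
\[
z'(r)=-\kappa e^{-\kappa r}\int_0^r\psi_\kappa g\,ds+\psi_\kappa'(r)\int_r^\infty e^{-\kappa s}g\,ds .
\]
The right side is continuous on $(0,\infty)$ and so is $z$; hence $z\in C^1$. Differentiating again and using $\psi_\kappa''=\kappa^2\psi_\kappa$ and $\kappa\psi_\kappa+\psi_\kappa'=e^{\kappa r}$ gives $z''=\kappa^2z-g$.

(c) On the sphere $|y'|=s$ let $\mu$ be the cosine of the angle between $y$ and $y'$, and $\rho=|y-y'|$, so that $\rho^2=r^2+s^2-2rs\mu$ and $\rho\,d\rho=-rs\,d\mu$. The mean of $\Gamma_\kappa(y-y')$ over the sphere is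
\[
\frac12\int_{-1}^1\frac{e^{-\kappa\rho}}{4\pi\rho}\,d\mu=\frac1{8\pi rs}\int_{|r-s|}^{r+s}e^{-\kappa\rho}\,d\rho=\frac{G_\kappa(r,s)}{4\pi rs}.
\]
Multiply by $4\pi s^2F(s)$ and integrate in $s$.
\end{proof}

All solutions below are found as solutions of integral equations. The next lemma returns to \eqref{eq:P}, including at the origin. It uses two interior regularity theorems for the Laplacian. If $z$ and the distribution $\Delta z$ are locally bounded functions, then $z\in W^{2,p}_{\mathrm{loc}}$ for all $p<\infty$, hence $z\in C^{1,\alpha}_{\mathrm{loc}}$ for $0<\alpha<1$ ($L^p$ theory and Sobolev embedding). If $\Delta z\in C^{j,\alpha}_{\mathrm{loc}}$, then $z\in C^{j+2,\alpha}_{\mathrm{loc}}$ (Schauder theory).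

\begin{lemma}\label{lem:reg}
Let $\varepsilon\ge0$, $U\in X$, $U\not\equiv0$, and $V=\Gamma_\varepsilon*U^2$. Then $V$ is continuous and positive. If $U^2/V$ is bounded and $U=\Gamma_1*(U^2/V)$, then $(U,V)$ is a smooth positive solution of \eqref{eq:P} on $\mathbb{R}^3$.
\end{lemma}

\begin{proof}
We have $\Gamma_\varepsilon\in L^1+L^\infty$ and $U^2\in L^\infty\cap L^1$, and the convolution of an $L^1$ function with an $L^\infty$ function is bounded and continuous. So $V$ is bounded and continuous, and $V>0$ because $\Gamma_\varepsilon>0$ and $U^2$ is positive on an open set. For the same reason $U=\Gamma_1*(U^2/V)>0$. In the sense of distributions $\Delta U=U-U^2/V$ and $\Delta V=\varepsilon^2V-U^2$. The right sides are bounded, so $U,V\in C^{1,\alpha}_{\mathrm{loc}}$. If $U,V\in C^{j,\alpha}_{\mathrm{loc}}$, then the right sides are in $C^{j,\alpha}_{\mathrm{loc}}$, since $V$ is locally bounded away from zero, and so $U,V\in C^{j+2,\alpha}_{\mathrm{loc}}$. Induction on $j$ gives smoothness.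
\end{proof}

\subsection{Two comparison lemmas}

Where $q$ stays above $1$ the equation $u''=(1-q)u$ is oscillatory, and where $q$ stays below $1$ it is exponential. The following lemmas quantify this. Because the truncated equation has a jump, we call a function \emph{piecewise $C^2$} if it is $C^1$ and is $C^2$ off at most one point; inequalities for $u''$ are understood off that point. A continuous function whose derivative is nonpositive off one point is nonincreasing, and this is all that the proofs need.

\begin{lemma}\label{lem:cos}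
Let $\omega>0$ and let $I$ be an interval of length at most $\frac{\pi}{2\omega}$ that contains one of its endpoints, $r_0$. Let $u>0$ be piecewise $C^2$ on $I$ with $u'(r_0)=0$, and put $\varphi(r)=\cos\omega(r-r_0)$.
\begin{itemize}
\item[(a)] If $u''\le-\omega^2u$ on $I$, then $u\le u(r_0)\varphi$ on $I$. In particular $I$ cannot be closed of length exactly $\frac\pi{2\omega}$.
\item[(b)] If $u''\ge-\omega^2u$ on $I$, then $u\ge u(r_0)\varphi$ on $I$.
\end{itemize}
\end{lemma}

\begin{proof}
The Wronskian $W=u'\varphi-u\varphi'$ is continuous, $W(r_0)=0$, $W'=\varphi\,(u''+\omega^2u)$, and $(u/\varphi)'=W/\varphi^2$ where $\varphi>0$. In case (a), $W$ is nonincreasing, so $W\le0$ if $I$ lies to the right of $r_0$ and $W\ge0$ if it lies to the left; either way $u/\varphi$ is largest at $r_0$. In case (b) all signs are reversed. At an endpoint where $\varphi=0$ the inequalities follow by continuity, and in case (a) they give $u\le0$ there, which is excluded.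
\end{proof}

\begin{lemma}\label{lem:exp}
Let $\omega>0$ and let $u>0$ be piecewise $C^2$ on $[a,\infty)$ with $u''\ge\omega^2u$ and $u\to0$ at infinity. Then $u'\to0$ at infinity, $u'\le-\omega u<0$, and $u(r)\le u(a)e^{-\omega(r-a)}$.
\end{lemma}

\begin{proof}
The function $u'$ is increasing. If it were positive somewhere, or had a negative limit, $u$ would be unbounded; so $u'\le0$ and $u'\to0$. Then $(u'^2-\omega^2u^2)'=2u'(u''-\omega^2u)\le0$, and $u'^2-\omega^2u^2\to0$ at infinity, so $u'^2\ge\omega^2u^2$. Hence $(e^{\omega r}u)'\le0$.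
\end{proof}

\section{The energy and the shape of core solutions}\label{sec:energy}

On an interval where $u,v>0$, $v\in C^1$ and $-u''+u=u^2/v$, define
\begin{equation}\label{eq:E}
E=-\frac12u'^2+\frac12u^2-\frac{u^3}{3v}=-\frac12u'^2+\frac12u^2\Big(1-\frac23q\Big).
\end{equation}
Differentiating and using the equation,
\begin{equation}\label{eq:Eprime}
E'=u'\Big(-u''+u-\frac{u^2}{v}\Big)+\frac{u^3v'}{3v^2}=\frac{u^3v'}{3v^2}.
\end{equation}
So $E$ is conserved if $v$ is constant and increases if $v$ does.

\begin{example}[Frozen inhibitor]\label{ex:frozen}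
Let $v\equiv b>0$, which corresponds to $V=b/r$, the far field of a Newtonian potential. The function $w(y)=\frac32\operatorname{sech}^2(y/2)$ satisfies $w'^2=w^2-\frac23w^3$, so $u=b\,w(r-r_0)$ solves $-u''+u=u^2/b$ with $E=0$, and $q=\frac32$ at its maximum. But there is no positive solution on $(0,\infty)$ with $u(0)=0$ and $u\to0$ at infinity. Indeed, for such a solution $u''\ge\frac12u$ for large $r$, so $u'\to0$ by Lemma~\ref{lem:exp} and $E\equiv0$; then $u'(0)^2=-2E(0)=0$, and $u\equiv0$ by uniqueness for the initial value problem.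
\end{example}

The example shows the mechanism. The condition $u(0)=0$ makes $E$ start at $-\frac12u'(0)^2<0$, decay makes it end at $0$, and the growth of $v$ has to supply the difference. In particular $E<0$ throughout, and by \eqref{eq:E} this forces $q>\frac32$ wherever $u'=0$.

\begin{proof}[Proof of Theorem~\ref{thm:core}(a)]
Let $u=rU$, $v=rV$. Then $v>0$ and $v''=-u^2/r<0$ on $(0,\infty)$. If $v'$ vanished somewhere it would be negative and decreasing afterwards, and $v$ would become negative. So $v'>0$, and
\begin{equation}\label{eq:int}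
\int_0^\infty\frac{u^2}s\,ds=v'(0)-v'(\infty)\le V(0)<\infty .
\end{equation}
By \eqref{eq:Eprime}, $E$ is strictly increasing. If $E(\bar r)>0$ for some $\bar r$, then $u^2\ge2E(r)\ge2E(\bar r)$ for $r\ge\bar r$, contradicting \eqref{eq:int}. So $E\le0$, and $E<0$ everywhere by strict monotonicity. At a critical point of $u$ we get $q>\frac32$ and $u''=(1-q)u<0$: every critical point is a strict local maximum. Between two strict local maxima there is a local minimum, so there is at most one critical point. If there were none, $u$ would be increasing, because $u'(0)=U(0)>0$, and \eqref{eq:int} would fail. So there is exactly one, $r_0$. Beyond it $u$ decreases, to $0$ by \eqref{eq:int}, while $v\ge v(r_0)$. Thus $q\to0$. Given $\theta\in(0,1)$ we have $u''=(1-q)u\ge\theta^2u$ for large $r$, and Lemma~\ref{lem:exp} gives $u=O(e^{-\theta r})$.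
\end{proof}

In this proof $E(0+)=-\frac12m^2$ with $m=u'(0)=U(0)$, and $E\to0$ at infinity since $u,u',q\to0$. Integrating \eqref{eq:Eprime} gives the balance
\begin{equation}\label{eq:balance}
\frac{m^2}2=\int_0^\infty\frac{u^3v'}{3v^2}\,dr .
\end{equation}
This identity limits the position $r_0$ of the maximum. The following computation is heuristic and is not used later; Section~\ref{sec:apriori} is its rigorous version. Suppose $v=\int_0^\infty G_0(\cdot,s)u^2/s\,ds$, $r_0\gg1$, and $u\approx b\,w(r-r_0)$ with $b=v(r_0)$, a thin shell far from the origin. From $\int_{\mathbb{R}}\operatorname{sech}^4=\frac43$ and $\int_{\mathbb{R}}\operatorname{sech}^6=\frac{16}{15}$ we get $\int w^2=6$ and $\int w^3=\frac{36}5$. Then $b\approx\int u^2\approx6b^2$, so $b\approx\frac16$. Next, $v'(r)=\int_r^\infty u^2/s\,ds\approx b^2\,\Omega(r-r_0)/r_0$ with $\Omega(y)=\int_y^\infty w^2$, so $v$ is indeed almost constant across the shell. Since $w$ is even, $\Omega(y)+\Omega(-y)=6$, and the right side of \eqref{eq:balance} is about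
\[
\frac{b^3}{3r_0}\int w^3\,\Omega\,dy=\frac{b^3}{3r_0}\cdot3\cdot\frac{36}5\approx\frac{6b^2}{5r_0}.
\]
Inside the shell $q$ is small, so $u''\approx u$ and $u\approx m\sinh r$. Matching with $b\,w(r-r_0)\approx6be^{r-r_0}$ gives $m\approx12be^{-r_0}$, and the left side of \eqref{eq:balance} is about $72b^2e^{-2r_0}$. The balance would require $e^{2r_0}\approx60\,r_0$, which fails for large $r_0$: the energy deficit at the origin is exponentially small in $r_0$, the gain across the shell only algebraically small. The two sides scale as $b^2$ and $b^3$, so the argument needs a lower bound for $b$, and this is where the formula for $v$, that is, the decay of $V$, enters.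

\section{A truncated problem}\label{sec:trunc}

In terms of Green's functions, \eqref{eq:ode} is the fixed point problem
\[
u=\int_0^\infty G_1(\cdot,s)\frac{u^2}{v}\,ds,\qquad v=\int_0^\infty G_\varepsilon(\cdot,s)\frac{u^2}{s}\,ds .
\]
We use Schauder's theorem: a continuous map from a nonempty closed convex subset of a Banach space into itself, with relatively compact image, has a fixed point. The invariant set must provide a lower bound for $u$ on some interval, to bound $1/v$, and a uniform tail bound, for compactness.

For the lower bound, replace $u$ by $\lambda w$. Then $v$ is $\lambda^2$ times the function $v_w$ built from $w$, and $u/v=w/(\lambda v_w)$. We let the map act on the shape $w$, normalized by $w(R)=1$, and choose the amplitude $\lambda$ so that the normalization is preserved. On $[0,R]$ two-sided bounds then follow from the positivity of the right side alone.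

\begin{lemma}\label{lem:ratio}
Let $R>0$, $0\le r\le R$ and $s>0$. Then
\[
\frac{\sinh r}{\sinh R}\le\frac{G_1(r,s)}{G_1(R,s)}\le e^{R-r}.
\]
Hence, if $g\ge0$, $z=\int_0^\infty G_1(\cdot,s)g\,ds$ and $z(R)<\infty$, then $\frac{\sinh r}{\sinh R}z(R)\le z(r)\le e^{R-r}z(R)$.
\end{lemma}

\begin{proof}
The ratio is $e^{R-r}$ for $s\le r$ and $\frac{\sinh r}{\sinh R}$ for $s\ge R$. For $r\le s\le R$ it is $\frac{\sinh r}{\sinh s}e^{R-s}$, which is nonincreasing in $s$ and joins these two values.
\end{proof}

The tail bound does not come for free, because nothing in the map prevents $q>1$ far out. We therefore cap $q$. Fix $R\ge1$, let $k(r)=+\infty$ for $r<R$ and $k(r)=\frac12$ for $r\ge R$, and consider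
\begin{equation}\label{eq:M}
u=\int_0^\infty G_1(\cdot,s)\,g(s)\,ds,\quad g=u\min\Big(\frac uv,k\Big),\qquad v=\int_0^\infty G_\varepsilon(\cdot,s)\frac{u(s)^2}{s}\,ds .
\end{equation}
In this section $0\le\varepsilon\le\frac18$, and $C,c$ denote positive constants that depend only on $R$.

\subsection{The map}

Let $C_0$ be the space of continuous functions on $[0,\infty)$ that vanish at infinity, with the supremum norm. Put $\bar w(r)=e^{-\frac23(r-R)}$ and let $\mathcal C$ be the set of $w\in C_0$ with
\[
\frac{\sinh r}{\sinh R}\le w(r)\le e^{R-r}\quad(0\le r\le R),\qquad 0\le w(r)\le\bar w(r)\quad(r\ge R).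
\]
This set is closed and convex, it contains the function equal to $\frac{\sinh r}{\sinh R}$ on $[0,R]$ and to $\bar w$ on $[R,\infty)$, and every $w\in\mathcal C$ satisfies $w(R)=1$ and $w\le Ce^{-2r/3}$.

For $w\in\mathcal C$ let $v_{\varepsilon,w}=\int_0^\infty G_\varepsilon(\cdot,s)w^2/s\,ds$. We claim
\begin{equation}\label{eq:vbounds}
c\min(r,1)e^{-\varepsilon r}\le v_{\varepsilon,w}(r)\le C .
\end{equation}
The upper bound follows from $G_\varepsilon\le s$, which gives $v_{\varepsilon,w}\le\int w^2$. For the lower bound, \eqref{eq:Gbounds} with $r\wedge s\ge\min(r,1)\min(s,1)$ and $r\vee s\le r+s$ gives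
\[
v_{\varepsilon,w}(r)\ge\min(r,1)e^{-\varepsilon r}\int_0^R\min(s,1)e^{-s/8}\Big(\frac{\sinh s}{\sinh R}\Big)^2\frac{ds}s .
\]
For $\lambda>0$ put $g_\lambda=w\min\big(\frac{w}{\lambda v_{\varepsilon,w}},k\big)$. It is continuous on $(0,\infty)$ except possibly for a jump at $R$. Since $w^2\le Ce^{-4r/3}$ and $\frac43-\frac18>1$,
\begin{equation}\label{eq:gbound}
0\le g_\lambda\le\frac{w^2}{\lambda v_{\varepsilon,w}}\le\frac{C}{\lambda}\,\frac{e^{-r}}{\min(r,1)} .
\end{equation}
Let $\mu(\lambda)=\int_0^\infty G_1(R,s)g_\lambda(s)\,ds$. The singularity in \eqref{eq:gbound} is compensated by $G_1\le\min(s,1)$, so $\mu$ is finite, and continuous by dominated convergence. It is strictly decreasing, because $g_\lambda=\lambda^{-1}w^2/v_{\varepsilon,w}>0$ on $(0,R)$ and $g_\lambda$ is nonincreasing in $\lambda$ elsewhere. Moreover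
\[
\frac c\lambda\le\frac1\lambda\int_0^RG_1(R,s)\frac{w^2}{v_{\varepsilon,w}}\,ds\le\mu(\lambda)\le\frac1\lambda\int_0^\infty G_1(R,s)\frac{w^2}{v_{\varepsilon,w}}\,ds\le\frac C\lambda ,
\]
where the first inequality uses the lower bound for $w$ and the upper bound for $v_{\varepsilon,w}$. So there is a unique $\lambda=\lambda_\varepsilon(w)$ with $\mu(\lambda)=1$, and $c\le\lambda_\varepsilon(w)\le C$. Define
\[
\mathcal T_\varepsilon(w)=\int_0^\infty G_1(\cdot,s)\,g_{\lambda_\varepsilon(w)}(s)\,ds .
\]

\begin{proposition}\label{prop:schauder}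
\begin{itemize}
\item[(a)] $\mathcal T_\varepsilon(\mathcal C)\subset\mathcal C$.
\item[(b)] $|z(r)-z(r')|\le C|r-r'|^{1/2}$ for all $z\in\mathcal T_\varepsilon(\mathcal C)$, and $\bigcup_{0\le\varepsilon\le1/8}\mathcal T_\varepsilon(\mathcal C)$ is relatively compact in $C_0$.
\item[(c)] Let $\varepsilon_n\to\varepsilon$ and $w_n\to w$ in $\mathcal C$. Then $v_{\varepsilon_n,w_n}(r_n)\to v_{\varepsilon,w}(r)$ whenever $r_n\to r$; also $\lambda_{\varepsilon_n}(w_n)\to\lambda_\varepsilon(w)$, and $\mathcal T_{\varepsilon_n}(w_n)\to\mathcal T_\varepsilon(w)$ in $C_0$.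
\item[(d)] $\mathcal T_\varepsilon$ has a fixed point for every $\varepsilon\in[0,\frac18]$.
\end{itemize}
\end{proposition}

\begin{proof}
(a) Let $z=\mathcal T_\varepsilon(w)$ and $\lambda=\lambda_\varepsilon(w)$. The integrand $G_1(r,s)g_\lambda(s)$ is dominated by $Ce^{-s}$, is continuous in $r$, and tends to $0$ as $r\to\infty$. So $z\in C_0$. Since $z(R)=\mu(\lambda)=1$, Lemma~\ref{lem:ratio} gives the bounds on $[0,R]$. On $(R,\infty)$, Lemma~\ref{lem:green}(b) and the cap give $-z''+z=g_\lambda\le\frac12w\le\frac12\bar w$, while $-\bar w''+\bar w=\frac59\bar w$. Thus $d=z-\bar w$ satisfies $d''>d$ on $(R,\infty)$, so it has no positive interior maximum. As $d(R)=0$ and $d\to0$ at infinity, $d\le0$.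

(b) By \eqref{eq:Gbounds}, $|G_1(r,s)-G_1(r',s)|\le\min\big(|r-r'|,\min(s,1)\big)\le|r-r'|^{1/2}\min(s,1)^{1/2}$, and $\int_0^\infty\min(s,1)^{-1/2}e^{-s}ds<\infty$. With \eqref{eq:gbound} and $\lambda\ge c$ this gives the H\"older bound. The functions $z$ are also bounded by $Ce^{-2r/3}$. The Arzel\`a--Ascoli theorem on bounded intervals and this tail bound give relative compactness.

(c) The integrand of $v_{\varepsilon_n,w_n}(r_n)$ converges pointwise in $s$ and is at most $w_n(s)^2\le Ce^{-4s/3}$, which gives the first claim. Let $\lambda_n=\lambda_{\varepsilon_n}(w_n)\in[c,C]$ and let $\lambda^*$ be the limit of a subsequence. Along it, $w_n\min\big(\frac{w_n}{\lambda_nv_{\varepsilon_n,w_n}},k\big)$ converges pointwise on $(0,\infty)$ to the function $g_{\lambda^*}$ of the pair $(\varepsilon,w)$, with the domination \eqref{eq:gbound}. Hence $\mu(\lambda^*)=1$ for this pair, so $\lambda^*=\lambda_\varepsilon(w)$, and the whole sequence $\lambda_n$ converges. The same domination gives $\mathcal T_{\varepsilon_n}(w_n)\to\mathcal T_\varepsilon(w)$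 pointwise. By (b) every subsequence has a uniformly convergent subsequence, whose limit must be $\mathcal T_\varepsilon(w)$.

(d) This is Schauder's theorem, by (a), (b) and (c) with $\varepsilon_n=\varepsilon$.
\end{proof}

\begin{remark}
The constants are tied together as follows. The barrier $\bar w$ works because $1-(\frac23)^2>\frac12$. Without the cap $g_\lambda$ could not be bounded by a multiple less than $1$ of $w$, and (a) would be lost. The restriction on $\varepsilon$ keeps $w^2/v_{\varepsilon,w}$ decaying although $v_{\varepsilon,w}$ itself decays. The rate $\frac23$ exceeds the rate $\frac12$ in the definition of $X$, which turns uniform convergence into convergence in $X$ in Lemma~\ref{lem:conv}.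
\end{remark}

\subsection{Fixed points}

To a fixed point $w$ of $\mathcal T_\varepsilon$ we \emph{associate} the pair $u=\lambda w$, $v=\lambda^2v_{\varepsilon,w}$ with $\lambda=\lambda_\varepsilon(w)$, and we put $q=u/v=w/(\lambda v_{\varepsilon,w})$ and $g=\lambda g_\lambda=u\min(q,k)$. Multiplying $w=\mathcal T_\varepsilon(w)$ by $\lambda$ shows that $(u,v)$ solves \eqref{eq:M}.

\begin{lemma}\label{lem:fixed}
Let $(u,v)$ be associated with a fixed point of $\mathcal T_\varepsilon$. Then $u\in C^1([0,\infty))$, $u>0$ on $(0,\infty)$, $u(0)=0$, $m:=u'(0)>0$, and $u$ is $C^2$ on $(0,\infty)\setminus\{R\}$ with $-u''+u=g$. Moreover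
\begin{equation}\label{eq:fixedbounds}
0\le g\le Ce^{-r},\qquad u\le C\min(r,1)\,e^{-2r/3},\qquad c\min(r,1)e^{-\varepsilon r}\le v\le C ,
\end{equation}
and $U=u/r$, extended by $U(0)=m$, belongs to $X$.
\end{lemma}

\begin{proof}
We have $u(0)=0$ because $G_1(0,s)=0$, and $u>0$ on $(0,\infty)$ because $g>0$ on $(0,R)$. The bounds for $v$ are \eqref{eq:vbounds}. By Proposition~\ref{prop:schauder}(b), $u\le Cr^{1/2}$, so $g\le u^2/v\le C$ on $(0,1]$; with \eqref{eq:gbound} this gives the bound for $g$. By Lemma~\ref{lem:green}(b), $u'(r)=-e^{-r}\int_0^r\sinh(s)g\,ds+\cosh r\int_r^\infty e^{-s}g\,ds$, which tends to $m=\int_0^\infty e^{-s}g\,ds>0$ as $r\to0$, and $|u'|\le\int g\le C$. So $u\le Cr$, and $u\le Ce^{-2r/3}$ since $w\in\mathcal C$. Finally $U(r)=\int_0^1u'(tr)\,dt$ is continuous on $[0,\infty)$.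
\end{proof}

\begin{lemma}\label{lem:conv}
Let $\varepsilon_n\to\varepsilon$ and let $w_n$ be fixed points of $\mathcal T_{\varepsilon_n}$. Then a subsequence of $(w_n)$ converges in $C_0$. If $w_n\to w$ in $C_0$, then $w$ is a fixed point of $\mathcal T_\varepsilon$, and the associated functions satisfy $U_n\to U$ in $X$ and $q_n(r_n)\to q(r)$ whenever $r_n\to r>0$.
\end{lemma}

\begin{proof}
Since $w_n=\mathcal T_{\varepsilon_n}(w_n)$, the first two claims follow from Proposition~\ref{prop:schauder}(b),(c). Part (c) also gives $u_n\to u$ uniformly and $v_n(r_n)\to v(r)>0$, hence the claim on $q_n$, and $g_n\to g$ pointwise. By \eqref{eq:Gbounds}, \eqref{eq:fixedbounds} and dominated convergence, $\|u_n'-u'\|_\infty\le\int|g_n-g|\,ds\to0$. So $U_n(r)=\int_0^1u_n'(tr)\,dt\to U(r)$ uniformly on $[0,1]$. For $r\ge1$ we have $e^{r/2}|U_n-U|\le e^{r/2}|u_n-u|\le\min\big(e^{r/2}\|u_n-u\|_\infty,\,2Ce^{-r/6}\big)$, which tends to $0$ uniformly in $r$.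
\end{proof}

\section{The position of the maximum}\label{sec:apriori}

A solution of the truncated problem could be an artifact of the truncation, a shell of activator pressed against $r=R$. We show that at $\varepsilon=0$ this does not happen when $R$ is large. The point of the next proposition is that the numbers $60$ and $6$ do not depend on $R$; none of the constants of Section~\ref{sec:trunc} enters quantitatively.

\begin{proposition}\label{prop:apriori}
Let $R\ge1$, $\varepsilon=0$, and let $(u,v)$ be associated with a fixed point of $\mathcal T_0$. Then $u$ has exactly one critical point $r_0$ in $(0,\infty)$. Moreover $r_0<R$, $r_0<60$, the ratio $q$ is strictly decreasing on $(r_0,\infty)$, and $q<\frac12$ on $[r_0+6,R]$ if this interval is nonempty.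
\end{proposition}

The proof occupies this section. By Lemma~\ref{lem:green}(b) with $\kappa=0$,
\begin{equation}\label{eq:vprops}
v'(r)=\int_r^\infty\frac{u^2}s\,ds>0,\qquad v''=-\frac{u^2}r<0,\qquad v(0)=0 .
\end{equation}
So $v$ is increasing and concave, $v/r$ is decreasing, and $v'\le v/r$. On $(0,R)$ we have $u''=(1-q)u$. On $(R,\infty)$ we have $u''=u-g\ge\frac12u$, so by Lemma~\ref{lem:exp}, $u'<0$ on $[R,\infty)$ and $u'\to0$.

\subsection{Sign of the energy and unimodality}

Let $E$ be given by \eqref{eq:E} on $(0,R]$. By \eqref{eq:Eprime} it is strictly increasing there, and $E(0+)=-\frac12m^2$ since $u\le Cr$ and $v\ge cr$ near $0$. To find the sign of $E(R)$ we use the energy of the truncated equation. Let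
\[
\Psi(t,v)=\int_0^t\tau\min\Big(\frac\tau v,\frac12\Big)d\tau=\begin{cases}t^3/(3v),&0\le t\le v/2,\\ t^2/4-v^2/48,&t\ge v/2.\end{cases}
\]
Here $\Psi_t=t\min(t/v,\frac12)$, and $\Psi_v$ equals $-t^3/(3v^2)$ and $-v/24$ in the two regions; these agree at $t=v/2$. So $\Psi$ is $C^1$ and $\Psi_v\le0$. On $[R,\infty)$ put $E^+=-\frac12u'^2+\frac12u^2-\Psi(u,v)$. Then $(E^+)'=u'(-u''+u-g)-\Psi_vv'\ge0$, and $E^+\to0$ at infinity because $0\le\Psi\le u^2/4$. So $E^+(R)\le0$. The truncation lowers the nonlinearity, $\Psi(t,v)\le t^3/(3v)$, and this is the favorable direction: $E(R)\le E^+(R)\le0$. Therefore $E<0$ on $(0,R)$, that is,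
\begin{equation}\label{eq:slope}
u'^2>u^2\Big(1-\frac23q\Big)\quad\text{on }(0,R).
\end{equation}

All critical points of $u$ lie in $(0,R)$, and at each of them \eqref{eq:slope} gives $q>\frac32$ and $u''<0$. There is at least one, since $u(0)=0$, $u>0$ and $u\to0$, and two strict local maxima would enclose a local minimum. So there is exactly one, $r_0<R$, with $q(r_0)>\frac32$, $u'>0$ on $(0,r_0)$ and $u'<0$ on $(r_0,\infty)$. As $v$ increases, $q$ is strictly decreasing on $(r_0,\infty)$.

The threshold $\frac54$, which lies between $1$ and $\frac32$, divides $(0,R)$ into two regimes: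
\begin{equation}\label{eq:regimes}
q\ge\tfrac54\ \Longrightarrow\ u''\le-\tfrac14u,\qquad\qquad q\le\tfrac54\ \Longrightarrow\ |u'|/u>1/\sqrt6 ,
\end{equation}
the second by \eqref{eq:slope}. By Lemma~\ref{lem:cos}(a) with $\omega=\frac12$, the first regime cannot hold on all of $[r_0,r_0+\pi]$ or all of $[r_0-\pi,r_0]$, if the interval lies in $(0,R]$.

\subsection{To the right of the maximum}

Suppose $r_0+6\le R$. Then $q<\frac54$ somewhere on $[r_0,r_0+\pi]$, hence on $[r_0+\pi,R]$ by monotonicity. There $(\ln q)'=u'/u-v'/v<-1/\sqrt6$ by \eqref{eq:regimes}. Since $6-\pi>2.8>\sqrt6\ln\frac52$, we get $q(r_0+6)<\frac54\cdot\frac25=\frac12$, and $q<\frac12$ on $[r_0+6,R]$. In all cases, with $r_*=\min(r_0+6,R)$,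
\begin{equation}\label{eq:tail}
u''\ge\tfrac12u\quad\text{on }(r_*,\infty)\setminus\{R\}.
\end{equation}

\subsection{The bound $r_0<60$}

Suppose $r_0\ge60$. Let $a=u(r_0)$, $b=v(r_0)$ and $q_0=a/b>\frac32$. For $r\le r_0$ we have $br/r_0\le v(r)\le b$; in particular $v\ge b/2$ on $[r_0/2,r_0]$. We follow the computation at the end of Section~\ref{sec:energy}. Steps 2 and 3 show that $m/b$ is exponentially small in $r_0$. Steps 4 to 6 bound from below the three factors in the energy gain: the amplitude $b$, the slope $v'$, and the length of an interval on which $q$ is large. All three need an upper bound for $q_0$, which is Step 1.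

\medskip
\emph{Step 1: $q_0<4$.} Suppose $q_0\ge4$. The idea is that $E(r_0)$ is then very negative, so $u$ is steep to the left of the peak and would reach zero long before the origin. Let $r_2<r_0$ be the point with $u(r_2)=a/2$. On $[r_2,r_0]$ we have $q\ge\frac a{2b}\ge2$, so $u''\le-u$. If $r_0-r_2>\frac\pi3$, Lemma~\ref{lem:cos}(a) with $\omega=1$ gives $u(r_0-\frac\pi3)\le a\cos\frac\pi3=u(r_2)$, although $u$ is strictly increasing on $(0,r_0)$. So $r_2\ge r_0-\frac\pi3>\frac{r_0}2$. For $r\in[r_0/2,r_2]$ we use $u\le a/2$, $v\ge b/2$ and $E(r)\le E(r_0)=\frac12a^2(1-\frac23q_0)$ in \eqref{eq:E}: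
\[
u'^2=u^2-\frac{2u^3}{3v}-2E\ge-\frac{a^2q_0}6+a^2\Big(\frac{2q_0}3-1\Big)=a^2\Big(\frac{q_0}2-1\Big)\ge a^2 .
\]
Hence $a(r_2-r_0/2)\le u(r_2)=a/2$, so $r_0/2\le\frac12+\frac\pi3$, which is false.

\medskip
\emph{Step 2: decay of $q$ to the left.} We know that $q<\frac54$ somewhere on $[r_0-\pi,r_0]$. Let $r_1$ be the largest point of this interval with $q\le\frac54$. Then $r_1\in(r_0-\pi,r_0)$, $q(r_1)=\frac54$, and $q>\frac54$ on $(r_1,r_0]$. On the left of $r_0$ both $u$ and $v$ increase, so $q$ is not obviously monotone; but $v'/v\le1/r$ is small away from the origin. At any $r\in[5,r_1]$ with $q(r)\le\frac54$, \eqref{eq:regimes} gives $(\ln q)'>\frac1{\sqrt6}-\frac15>\frac15$. So $q<\frac54$ immediately to the left of $r_1$. If $q=\frac54$ at some point of $[5,r_1)$, let $\hat r$ be the largest such point. Then $q\le\frac54$ on $[\hat r,r_1]$, so $\ln q$ is strictly increasing there, contradicting $q(\hat r)=q(r_1)$. Hence $q\le\frac54$ and $(\ln q)'>\frac15$ on $[5,r_1]$. Using $r_1-5>r_0-9\ge51$,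
\begin{equation}\label{eq:leftdecay}
q(r)\le\tfrac54e^{-(r_1-r)/5}\quad(5\le r\le r_1),\qquad \sigma:=q(5)\le\tfrac54e^{-(r_0-9)/5}<10^{-4}.
\end{equation}

\medskip
\emph{Step 3: $m\le2b\sigma$.} On $(0,5]$ we have $u\le u(5)$ and $v\ge v(5)r/5$, so $q\le5\sigma/r$. Variation of constants gives $u(r)=m\sinh r-\int_0^r\sinh(r-s)g(s)\,ds\le m\sinh r$. For $r\le1$, using $\sinh(s)/s\le\sinh1<2$,
\[
u'(r)=m+\int_0^r(1-q)u\,ds\ge m-5\sigma m\int_0^1\frac{\sinh s}s\,ds\ge m(1-10\sigma)\ge\frac m2 .
\]
Hence $m\le2u(1)\le2u(5)=2\sigma v(5)\le2b\sigma$.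

\medskip
\emph{Step 4: $b\ge\frac1{200}$.} Since $G_0(r_0,s)\le s$, we have $b\le\int_0^\infty u^2\,ds$. We bound $u$ by multiples of $b$ on four intervals. On $[0,5]$, $u\le u(5)=\sigma v(5)\le\frac54b$. On $[5,r_1]$, $u=qv\le\frac54be^{-(r_1-r)/5}$ by \eqref{eq:leftdecay}. On $[r_1,r_*]$, of length at most $\pi+6$, $u\le a<4b$ by Step 1. On $[r_*,\infty)$, $u\le4be^{-(r-r_*)/\sqrt2}$ by \eqref{eq:tail} and Lemma~\ref{lem:exp}. Therefore
\[
b\le b^2\Big(\frac{25}{16}\cdot5+\frac{25}{16}\cdot\frac52+16(\pi+6)+\frac{16}{\sqrt2}\Big)\le b^2(8+4+147+12)\le200\,b^2 .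
\]

\medskip
\emph{Step 5: $v'(r_0)\ge\frac{b^2}{8r_0}$.} For $r\ge r_0$ we have $g\le qu\le q_0u<4u$, so $u''\ge-3u$. Lemma~\ref{lem:cos}(b) with $\omega=\sqrt3$ applies on $[r_0,r_0+\frac12]$, and since $\frac{\sqrt3}2<\frac\pi3$ it gives $u\ge a/2$ there. By \eqref{eq:vprops} and $a>\frac32b$,
\[
v'(r_0)\ge\frac12\cdot\frac{a^2}4\cdot\frac1{r_0+\frac12}\ge\frac{a^2}{16r_0}\ge\frac{9b^2}{64r_0}\ge\frac{b^2}{8r_0}.
\]

\medskip
\emph{Step 6: $r_0-r_1\ge\frac1{12}$.} On $[r_1,r_0]\subset[r_0/2,r_0]$ we have $v\ge\frac b2$ and $u\le4b$, so $q\le8$, and $u\ge\frac54v\ge\frac58b$. Then $u'(r)=\int_r^{r_0}(q-1)u\,ds\le28b(r_0-r)$ and $(\ln q)'\le u'/u\le45(r_0-r)$. Integrating from $r_1$ to $r_0$,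
\[
0.18<\ln\frac{3/2}{5/4}<\ln\frac{q(r_0)}{q(r_1)}\le22.5\,(r_0-r_1)^2 ,
\]
while $22.5/144<0.16$.

\medskip
\emph{Step 7: contradiction.} On $[r_1,r_0]$ we have $u^3/v^2=q^3v\ge\frac{125}{64}\cdot\frac b2$, and $v'\ge v'(r_0)$ by concavity. Since $E(r_0)<0$ and $E'>0$, Steps 4 to 6 give
\[
\frac{m^2}2=-E(0+)\ge\int_{r_1}^{r_0}\frac{u^3v'}{3v^2}\,dr\ge\frac13\cdot\frac{125b}{128}\cdot\frac{b^2}{8r_0}\cdot\frac1{12}\ge\frac{b^3}{300\,r_0}\ge\frac{b^2}{60000\,r_0}.
\]
By Step 3 and \eqref{eq:leftdecay}, $\frac12m^2\le2b^2\sigma^2\le4b^2e^{-2(r_0-9)/5}$. Together,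
\[
e^{2(r_0-9)/5}\le240000\,r_0 .
\]
At $r_0=60$ the left side is $e^{20.4}>7\cdot10^8$ and the right side is $1.44\cdot10^7$. The function $e^{2(r-9)/5}/r$ is increasing for $r>\frac52$, so the inequality fails for all $r_0\ge60$. This completes the proof of Proposition~\ref{prop:apriori}.

\section{Removing the truncation}\label{sec:remove}

The proof above used $\varepsilon=0$ through $v'>0$; for $\varepsilon>0$ the lower bound \eqref{eq:vbounds} decays and \eqref{eq:vprops} is not available. We therefore pass to small $\varepsilon>0$ by compactness, using that the conclusion $q<\frac12$ is strict. Unless another value is named, $R=66$ from now on.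

\begin{proposition}\label{prop:inactive}
There is $\varepsilon_1\in(0,\frac18]$ such that, for $0\le\varepsilon<\varepsilon_1$ and every fixed point of $\mathcal T_\varepsilon$, the associated pair satisfies $q<\frac12$ on $[R,\infty)$. The functions $U=u/r\in X$ and $V=v/r$ then satisfy
\begin{equation}\label{eq:integral}
U=\Gamma_1*(U^2/V),\qquad V=\Gamma_\varepsilon*U^2 ,
\end{equation}
and $(U,V)$ is a smooth positive solution of \eqref{eq:P} with $V\to0$ at infinity.
\end{proposition}

\begin{proof}
Let $\varepsilon=0$. By Proposition~\ref{prop:apriori}, $r_0+6<66=R$, so $q(R)<\frac12$, and $q$ decreases beyond $r_0$. If the first claim failed for small $\varepsilon>0$, there would be $\varepsilon_n\to0$, fixed points $w_n$ of $\mathcal T_{\varepsilon_n}$ and $r_n\ge R$ with $q_n(r_n)\ge\frac12$. By \eqref{eq:fixedbounds}, $q_n(r)\le Ce^{-(\frac23-\frac18)r}$ on $[R,\infty)$, so $(r_n)$ is bounded. Along a subsequence $r_n\to r_\infty\ge R$ and, by Lemma~\ref{lem:conv}, $w_n$ converges to a fixed point of $\mathcal T_0$ with $q(r_\infty)\ge\frac12$,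 contradicting the case $\varepsilon=0$.

So $g=u^2/v$ on $(0,\infty)$. Since $u^2/s=sU^2$ and $u^2/v=sU^2/V$, dividing \eqref{eq:M} by $r$ and using Lemma~\ref{lem:green}(c) gives \eqref{eq:integral}; here $U^2/V=g/s\le Ce^{-s}$, because \eqref{eq:fixedbounds} gives $g=u^2/v\le Cs$ on $(0,1]$ and $g\le Ce^{-s}$ everywhere. Lemma~\ref{lem:reg} applies, and $V\le C/r$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:core}(b)]
Let $\mathrm{Fix}$ be the set of fixed points of $\mathcal T_0$ for $R=66$. It is nonempty by Proposition~\ref{prop:schauder}(d). By Lemma~\ref{lem:conv} with $\varepsilon_n=0$ it is compact, and the map $w\mapsto U$ is continuous from $\mathrm{Fix}$ to $X$. By Proposition~\ref{prop:inactive} each $w\in\mathrm{Fix}$ gives an element of $\mathcal K$. It remains to show that every $(U,V)\in\mathcal K$ arises in this way; the bound $r_0<60$ then follows from Proposition~\ref{prop:apriori}.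

Let $(U,V)\in\mathcal K$, $u=rU$, $v=rV$, $g=u^2/v$. As in the proof of part (a), $v'$ is positive and decreasing, so $v'(\infty)=\lim\frac1r\int_0^rv'=\lim V=0$. This is where $V\to0$ is used. Hence $v'(r)=\int_r^\infty u^2/s\,ds$, and integrating from $0$ gives $v=\int_0^\infty G_0(\cdot,s)u^2/s\,ds$. The function $g=rU^2/V$ is bounded near $0$ and decays exponentially by part (a), so $z=u-\int_0^\infty G_1(\cdot,s)g\,ds$ satisfies $z''=z$, $z(0+)=0$ and $z\to0$ at infinity. Thus $z=0$.

\emph{Claim.} If $R\ge1$ and $q<\frac12$ on $[R,\infty)$, then $w=u/u(R)$ is a fixed point of the map $\mathcal T_0$ for this $R$, with associated pair $(u,v)$. Indeed, Lemma~\ref{lem:ratio} gives the bounds that define $\mathcal C$ on $[0,R]$. On $[R,\infty)$ we have $u''\ge\frac12u$, so $w\le e^{-(r-R)/\sqrt2}\le\bar w$ by Lemma~\ref{lem:exp}. With $\lambda=u(R)$ we have $v_{0,w}=v/\lambda^2$ and $w/(\lambda v_{0,w})=q$, so $g_\lambda=w\min(q,k)=g/\lambda$ and $\mu(\lambda)=u(R)/\lambda=1$. Hence $\lambda_0(w)=u(R)$ and $\mathcal T_0(w)=u/\lambda=w$.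

Since $q\to0$ at infinity, the claim applies with some $R'\ge66$. Proposition~\ref{prop:apriori} for $R'$ gives $r_0<60$ and $q<\frac12$ on $[66,R']$. So $q<\frac12$ on $[66,\infty)$, and the claim applies with $R=66$.
\end{proof}

For the rest of the paper fix a sequence $\varepsilon_n\downarrow0$ with $\varepsilon_n<\varepsilon_1$ and fixed points $w_n$ of $\mathcal T_{\varepsilon_n}$ that converge to a fixed point $w_0$ of $\mathcal T_0$; this is possible by Proposition~\ref{prop:schauder}(d) and Lemma~\ref{lem:conv}. Let $(U_n,V_n)$ and $(U_0,V_0)\in\mathcal K$ be the corresponding solutions of \eqref{eq:integral}. Then $U_n\to U_0$ in $X$.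

\section{A family with a single limit}\label{sec:select}

\subsection{Why analyticity is needed}

We have solutions for every small $\varepsilon$, and they accumulate on the compact set of Theorem~\ref{thm:core}(b). We do not know that this set is a single point, and compactness alone does not give a convergent family.

\begin{example}\label{ex:model}
Consider scalar equations $h(\varepsilon,\nu)=0$ with $h(0,0)=0$.
\begin{itemize}
\item[(a)] Let $h=e^{-1/\varepsilon^2}(\nu-\sin\frac1\varepsilon)$ for $\varepsilon\ne0$ and $h(0,\nu)=0$. This function is $C^\infty$. For each $\varepsilon>0$ the only solution is $\nu=\sin\frac1\varepsilon$. There are solutions $(\varepsilon_n,0)\to(0,0)$ with $\varepsilon_n=\frac1{n\pi}$, but no family of solutions converges as $\varepsilon\to0$.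
\item[(b)] Let $h=\nu^2-\varepsilon$. The implicit function theorem does not apply in $\nu$, but the analytic arc $t\mapsto(t^2,t)$ consists of solutions, and $\nu=\varepsilon^{1/2}$ is a convergent family, analytic in $\varepsilon^{1/2}$.
\item[(c)] Let $h=\nu^2+\varepsilon$. This is analytic and has no solution with $\varepsilon>0$.
\end{itemize}
\end{example}

The following lemma says that for analytic equations a sequence of solutions with $\varepsilon_n\downarrow0$, which excludes (c), always leads to the situation of (b).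

\begin{lemma}[Curve selection lemma; \cite{loj}, see also \cite{bm}]\label{lem:curve}
Let $\Omega\subset\mathbb{R}^k$ be an open neighborhood of $0$, let $h_1,\dots,h_p,f$ be real-analytic on $\Omega$, and let $\Sigma=\{h_1=\dots=h_p=0,\ f>0\}\subset\Omega$. If $0\in\overline{\Sigma\setminus\{0\}}$, there is a real-analytic map $\gamma:(-1,1)\to\Omega$ with $\gamma(0)=0$ and $\gamma((0,1))\subset\Sigma$.
\end{lemma}

To apply it we write \eqref{eq:integral} as an analytic equation in $X$ on a full neighborhood of $\varepsilon=0$, and reduce it to finite dimensions. A map $\mathcal G$ from an open subset of a real Banach space to another Banach space is \emph{real-analytic} if near each point $x_0$ it has an expansion $\mathcal G(x_0+\xi)=\sum_{j\ge0}a_j(\xi,\dots,\xi)$ with bounded $j$-linear maps $a_j$ and $\sum_j\|a_j\|\rho^j<\infty$ for some $\rho>0$. We use these standard facts: bounded multilinear maps are analytic; compositions of analytic maps are analytic; a power series in $\varepsilon$ that converges in norm on an interval is analytic there;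 inversion is analytic on the open set of invertible elements of a Banach algebra; and in the implicit function theorem the implicit function is analytic if the map is.

\subsection{An analytic formulation}

Two features of $V=\Gamma_\varepsilon*U^2$ obstruct a direct approach. It decays, so $1/V$ is unbounded, and it carries the factor $e^{-\varepsilon r}$, whose Taylor coefficients in $\varepsilon$ are unbounded in $r$. We take out the factor $e^{-\varepsilon r}/(1+r)$. What remains is bounded above and below, and the reciprocal factor $(1+r)e^{\varepsilon r}$ is absorbed by the decay of $U^2$.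

Let $\mathcal B$ be the Banach algebra of bounded Borel functions on $(0,\infty)$ with the supremum norm, and let $X_1$ and $Y$ be the spaces of Borel functions on $(0,\infty)$ with finite norms $\sup e^r|F|$ and $\sup e^{2r/3}|F|$. Let $\eta=\frac16$. The function $\psi_\varepsilon(\rho)$ is entire in $\varepsilon$. For $|\varepsilon|<\eta$, $F\in X_1$ and $U\in X$ define
\[
L_\varepsilon F(r)=\frac{1+r}r\Big[\int_0^r\psi_\varepsilon(s)\,sF(s)\,ds+e^{\varepsilon r}\psi_\varepsilon(r)\int_r^\infty e^{-\varepsilon s}sF(s)\,ds\Big],\qquad B(\varepsilon,U)=L_\varepsilon(U^2),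
\]
and $M_\varepsilon F=(1+r)e^{\varepsilon r}F$, and let $JF=\Gamma_1*F$ for $F\in Y$. For $0\le\varepsilon<\eta$ the bracket equals $e^{\varepsilon r}\int_0^\infty G_\varepsilon(r,s)sF\,ds$, so by Lemma~\ref{lem:green}(c)
\begin{equation}\label{eq:VB}
\Gamma_\varepsilon*U^2=\frac{e^{-\varepsilon r}}{1+r}\,B(\varepsilon,U)\qquad(r>0).
\end{equation}

\begin{lemma}\label{lem:analytic}
The maps $\varepsilon\mapsto L_\varepsilon\in\mathcal L(X_1,\mathcal B)$ and $\varepsilon\mapsto M_\varepsilon\in\mathcal L(X_1,Y)$ are real-analytic on $(-\eta,\eta)$, and $J:Y\to X$ is a compact linear operator.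
\end{lemma}

\begin{proof}
Write $L_\varepsilon F(r)=\int_0^\infty\ell_\varepsilon(r,s)F(s)\,ds$. For fixed $r\neq s$ the kernel $\ell_\varepsilon(r,s)$ is entire in $\varepsilon\in\mathbb{C}$. For $|\varepsilon|\le\eta$ we have $|\psi_\varepsilon(\rho)|\le\int_0^\rho|\cosh\varepsilon t|\,dt\le\rho e^{\eta\rho}$, and therefore
\[
|\ell_\varepsilon|\le\Big(\frac sr+s\Big)se^{\eta s}\le(1+s)se^{\eta s}\ \ (s<r),\qquad |\ell_\varepsilon|\le(1+r)s\,e^{2\eta r+\eta s}\le(1+s)^2e^{3\eta s}\ \ (s>r).
\]
In both cases $|\ell_\varepsilon|\le(1+s)^2e^{s/2}$. By Cauchy's estimates $\ell_\varepsilon=\sum_j\varepsilon^j\ell^{(j)}$ with $|\ell^{(j)}(r,s)|\le\eta^{-j}(1+s)^2e^{s/2}$. The operator with kernel $\ell^{(j)}$ has norm at most $\eta^{-j}\int_0^\infty(1+s)^2e^{-s/2}ds$ from $X_1$ to $\mathcal B$, so $L_\varepsilon$ is a power series converging in norm for $|\varepsilon|<\eta$. The $j$-th coefficient of $M_\varepsilon$ is multiplication by $(1+r)r^j/j!$. Since $r^j/j!\le\eta^{-j}e^{\eta r}$, its norm from $X_1$ to $Y$ is at most $\eta^{-j}\sup_r(1+r)e^{r/6-r/3}$.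

For $F\in Y$, the inequality $e^{-\frac23|y'|}\le e^{-\frac23|y|}e^{\frac23|y-y'|}$ gives
\[
|JF(y)|\le\|F\|_Y\,e^{-\frac23|y|}\int_{\mathbb{R}^3}\Gamma_1(z)e^{\frac23|z|}\,dz=\|F\|_Y\,e^{-\frac23|y|}\int_0^\infty\rho e^{-\rho/3}\,d\rho=9\|F\|_Y\,e^{-\frac23|y|}.
\]
Also $\int_{\mathbb{R}^3}|\nabla\Gamma_1|=\int_0^\infty(1+\rho)e^{-\rho}d\rho=2$, so $JF$ is Lipschitz with constant $2\|F\|_Y$. For $F$ in the unit ball of $Y$ the functions $e^{r/2}JF$ are thus equicontinuous on bounded intervals and bounded by $9e^{-r/6}$. The Arzel\`a--Ascoli theorem gives compactness.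
\end{proof}

By \eqref{eq:VB} and \eqref{eq:fixedbounds}, $B(0,U_0)=(1+r)V_0\ge c\,(1+r)\min(r,1)/r\ge c$. So $B(0,U_0)\ge c_0$ for a constant $c_0>0$, and it is invertible in $\mathcal B$. The map $U\mapsto U^2$ from $X$ to $X_1$ is the diagonal of a bounded bilinear map, and so $(\varepsilon,U)\mapsto B(\varepsilon,U)\in\mathcal B$ and $(\varepsilon,U)\mapsto M_\varepsilon(U^2)\in Y$ are analytic. The product $\mathcal B\times Y\to Y$ is bounded and bilinear. Hence there is a neighborhood $\mathcal O$ of $(0,U_0)$ in $\mathbb{R}\times X$ on which $B\ge c_0/2$ and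
\[
\mathcal F(\varepsilon,U)=U-J\big[\mathcal G(\varepsilon,U)\big],\qquad \mathcal G(\varepsilon,U)=\frac{(1+r)e^{\varepsilon r}U^2}{B(\varepsilon,U)}\in Y,
\]
is real-analytic with values in $X$. For $\varepsilon\ge0$, \eqref{eq:VB} shows that $\mathcal G(\varepsilon,U)=U^2/V$ with $V=\Gamma_\varepsilon*U^2$, so $\mathcal F(\varepsilon,U)=0$ is the system \eqref{eq:integral}. In particular $\mathcal F(0,U_0)=0$, and $\mathcal F(\varepsilon_n,U_n)=0$ for large $n$.

\subsection{Reduction and selection}

\begin{proposition}\label{prop:branch}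
There are an integer $N\ge1$, a number $\tau_0>0$ and a real-analytic map $\widetilde U:(-\tau_0,\tau_0)\to X$ with $\widetilde U(0)=U_0$ such that $(\tau^N,\widetilde U(\tau))\in\mathcal O$ and $\mathcal F(\tau^N,\widetilde U(\tau))=0$ for $0<\tau<\tau_0$.
\end{proposition}

\begin{proof}
\emph{Lyapunov--Schmidt reduction.} The derivative $\Lambda=D_U\mathcal F(0,U_0)=I-J\,D_U\mathcal G(0,U_0)$ is the identity minus a compact operator. By the Riesz--Schauder theory its kernel $\mathcal N$ has finite dimension $d$, and its range $\mathcal R$ is closed of codimension $d$. Choose a closed subspace $Z$ with $X=\mathcal N\oplus Z$ and a bounded projection $P$ of $X$ onto $\mathcal R$. The equation $\mathcal F=0$ is equivalent to the pair $P\mathcal F=0$, $(I-P)\mathcal F=0$. The derivative of $z\mapsto P\mathcal F(0,U_0+z)$ at $0\in Z$ is $\Lambda|_Z$, a bounded bijection from $Z$ onto $\mathcal R$, hence an isomorphism. By the implicit function theorem there are open neighborhoods $\Omega$ of $0$ in $\mathbb{R}\times\mathcal N\cong\mathbb{R}^{1+d}$ and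 $\Omega'$ of $0$ in $Z$, and an analytic map $\zeta:\Omega\to\Omega'$ with $\zeta(0,0)=0$, such that for $(\varepsilon,\nu)\in\Omega$ and $z\in\Omega'$ we have $(\varepsilon,U_0+\nu+z)\in\mathcal O$, and $P\mathcal F(\varepsilon,U_0+\nu+z)=0$ if and only if $z=\zeta(\varepsilon,\nu)$. So near $(0,U_0)$ the equation $\mathcal F=0$ is equivalent to $z=\zeta(\varepsilon,\nu)$ and
\[
h(\varepsilon,\nu):=(I-P)\,\mathcal F\big(\varepsilon,U_0+\nu+\zeta(\varepsilon,\nu)\big)=0 ,
\]
where $h$ is analytic from $\Omega$ to the range of $I-P$, which we identify with $\mathbb{R}^d$. If $d=0$, the condition $h=0$ is void.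

\emph{Selection.} Let $\Sigma=\{(\varepsilon,\nu)\in\Omega:h(\varepsilon,\nu)=0,\ \varepsilon>0\}$; it does not contain $0$. Write $U_n-U_0=\nu_n+z_n$ with $\nu_n\in\mathcal N$ and $z_n\in Z$. Both tend to $0$, because $U_n\to U_0$ in $X$ and the projections are bounded. For large $n$ it follows that $(\varepsilon_n,\nu_n)\in\Sigma$, so $0\in\overline\Sigma$. Lemma~\ref{lem:curve} with $f=\varepsilon$ gives an analytic arc $\gamma(t)=(e(t),\nu(t))$ in $\Omega$ with $\gamma(0)=0$ and $\gamma((0,1))\subset\Sigma$.

\emph{Reparametrization.} We need $\varepsilon$ itself as the parameter. Since $e(0)=0$ and $e>0$ on $(0,1)$, the Taylor series of $e$ begins with a term $\alpha t^N$, $\alpha>0$, $N\ge1$, and $e(t)=\alpha t^N(1+t\beta(t))$ with $\beta$ analytic near $0$. The function $\phi(t)=\alpha^{1/N}t\,(1+t\beta(t))^{1/N}$ is analytic near $0$, with $\phi(0)=0$, $\phi'(0)>0$ and $\phi^N=e$. Its local inverse $\phi^{-1}$ is analytic on some $(-\tau_0,\tau_0)$ and maps $(0,\tau_0)$ into $(0,1)$. Put $\widetilde U(\tau)=U_0+\nu(t)+\zeta(\gamma(t))$ with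 $t=\phi^{-1}(\tau)$. For $0<\tau<\tau_0$ we have $e(t)=\tau^N$ and $\gamma(t)\in\Sigma$, so $\mathcal F(\tau^N,\widetilde U(\tau))=0$.
\end{proof}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:final}

Let $N,\tau_0,\widetilde U$ be as in Proposition~\ref{prop:branch}, and put
\[
U_\varepsilon=\widetilde U(\varepsilon^{1/N}),\quad V_\varepsilon=\Gamma_\varepsilon*U_\varepsilon^2,\quad A_\varepsilon(x)=\varepsilon^{-2}U_\varepsilon(x/\varepsilon),\quad H_\varepsilon(x)=\varepsilon^{-2}V_\varepsilon(x/\varepsilon).
\]
As $\varepsilon\to0$ we have $\|U_\varepsilon-U_0\|_X\to0$, and $B_\varepsilon:=B(\varepsilon,U_\varepsilon)\to B_0:=B(0,U_0)$ in $\mathcal B$ by continuity of $B$. Choose $\varepsilon_0\le\min(\tau_0^N,\eta)$ so small that for $0<\varepsilon<\varepsilon_0$ we have $U_\varepsilon\not\equiv0$, $\|U_\varepsilon\|_X\le C$ and $\|B_\varepsilon\|_{\mathcal B}\le C$, with $C$ independent of $\varepsilon$.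

\emph{The core profile.} By Proposition~\ref{prop:inactive} with $\varepsilon=0$, the pair $(U_0,V_0)$ is a smooth positive radial solution of \eqref{eq:core} with $U_0\in X$, so $U_0=O(e^{-r/2})$, and $V_0=\Gamma_0*U_0^2\to0$ at infinity.

\emph{Property (i).} The function $U_\varepsilon^2/V_\varepsilon=\mathcal G(\varepsilon,U_\varepsilon)$ lies in $Y$, so it is bounded, and $\mathcal F(\varepsilon,U_\varepsilon)=0$ says $U_\varepsilon=\Gamma_1*(U_\varepsilon^2/V_\varepsilon)$. By Lemma~\ref{lem:reg}, $(U_\varepsilon,V_\varepsilon)$ is a smooth positive solution of \eqref{eq:P}, so $(A_\varepsilon,H_\varepsilon)$ is a smooth positive solution of \eqref{eq:GM}. Both functions tend to $0$ at infinity, because $U_\varepsilon\le Ce^{-r/2}$ and $V_\varepsilon\le Ce^{-\varepsilon r}/(1+r)$ by \eqref{eq:VB}.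

\emph{Statements (a) and (b).} Since $\varepsilon^2A_\varepsilon(\varepsilon\,\cdot)=\widetilde U(\varepsilon^{1/N})$, (a) is part of Proposition~\ref{prop:branch}. The formula for $A_\varepsilon$ follows from $|\varepsilon^2A_\varepsilon(x)-U_0(x/\varepsilon)|\le\|U_\varepsilon-U_0\|_X\,e^{-|x|/(2\varepsilon)}$. By \eqref{eq:VB}, $V_\varepsilon(r)=e^{-\varepsilon r}V_0(r)\,B_\varepsilon(r)/B_0(r)$ for $r>0$, and $|B_\varepsilon/B_0-1|\le\|B_\varepsilon-B_0\|_{\mathcal B}/c_0\to0$. By continuity of $V_\varepsilon$ and $V_0$ the resulting estimate also holds at $r=0$. With $r=|x|/\varepsilon$ this is the formula for $H_\varepsilon$.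

\emph{Properties (ii) and (iii).} Setting $x=\varepsilon y$ in (b) gives $\varepsilon^2A_\varepsilon(\varepsilon y)\to U_0(y)$ uniformly, and $\varepsilon^2H_\varepsilon(\varepsilon y)=e^{-\varepsilon|y|}V_0(y)(1+o(1))\to V_0(y)$ locally uniformly. For (iii),
\[
\sup_{|x|\ge\delta}\varepsilon^2A_\varepsilon(x)=\sup_{r\ge\delta/\varepsilon}U_\varepsilon(r)\le Ce^{-\delta/(2\varepsilon)}\to0 .
\]

\emph{Statement (c).} By Lemma~\ref{lem:green}(c) with $\kappa=0$, as $r\to\infty$,
\[
rV_0(r)=\int_0^rs^2U_0^2\,ds+r\int_r^\infty sU_0^2\,ds\ \longrightarrow\ \int_0^\infty s^2U_0^2\,ds=\frac1{4\pi}\int_{\mathbb{R}^3}U_0^2=S>0 ,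
\]
since the second term is at most $\int_r^\infty s^2U_0^2\,ds$. By (b), with $r=|x|/\varepsilon$,
\[
\varepsilon H_\varepsilon(x)=\frac{e^{-|x|}}{|x|}\;rV_0(r)\,(1+o(1)) .
\]
For $|x|\ge\delta$ we have $r\ge\delta/\varepsilon\to\infty$, so $rV_0(r)=S(1+o(1))$ uniformly. This completes the proof of Theorem~\ref{thm:main}.

\begin{thebibliography}{9}

\bibitem{bm} Bierstone and Milman, \emph{Semianalytic and subanalytic sets}, Publ. IHES 67 (1988).

\bibitem{loj} \L ojasiewicz, \emph{Ensembles semi-analytiques}, IHES, 1965.

\bibitem{spots} \emph{Spot solutions in reaction-diffusion systems}, \texttt{http://mathstat.dal.ca/\%7Etkolokol/papers/day2.pdf}.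

\end{thebibliography}
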